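# A first-order sentence separating the truth-table degrees from the weak truth-table degrees

## 1. The two theorems

Let $D_{tt}$ and $D_{wtt}$ be the partial orders of truth-table degrees and of weak truth-table degrees of all subsets of $\mathbb N$, regarded as structures for the first-order language with the single binary relation $\le$. In any partial order, $m$ is a *minimal cover* of $a$ if $a<m$ and no $c$ satisfies $a<c<m$. In a partial order with joins $\vee$, consider the formulas

* $H(a):\ \exists z\,\forall m\,\big(m\text{ is a minimal cover of }a\rightarrow m\le z\big)$,
* $\Lambda(x,y):\ \forall b\,\Big(\neg H(b)\rightarrow\exists p\,\big(x\le y\vee p\ \wedge\ \neg H(b\vee p)\big)\Big)$,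
* $\sigma:\ \exists x\,\exists y\,\exists z\,\big(x\le z\wedge y\le z\wedge\neg H(z)\wedge x\not\le y\wedge\Lambda(x,y)\big)$.

The join is definable from $\le$ as the least upper bound, so these are formulas of the language $\{\le\}$.

**Theorem 1.** $D_{tt}\models\sigma$ and $D_{wtt}\models\neg\sigma$. Hence $D_{tt}$ and $D_{wtt}$ are not elementarily equivalent.

Call a set $A$ *high* if some function recursive in $A$ dominates every recursive function. Lower case letters denote the $r$-degrees of the sets named by the corresponding capitals. Theorem 1 will follow from the next theorem and one example.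

**Theorem 2.** Let $r\in\{tt,wtt\}$.

(a) $D_r\models H(a)$ if and only if $A$ is high.

(b) If $X\oplus Y$ is not high, then $D_r\models\Lambda(x,y)$ if and only if $X\le_{wtt}Y$.

The question behind this is posed at http://www.piergiorgioodifreddi.it/wp-content/uploads/2010/10/CRT1.pdf. The background is that the one-one, many-one, truth-table, weak truth-table and Turing degrees are pairwise not elementarily equivalent, except possibly for the pair $D_{tt}$, $D_{wtt}$; the question is whether that pair is elementarily equivalent too.

In words, part (a) says that a property of the *Turing* degree of $A$, highness, can be read off from the order $D_r$, by the same formula in both structures. Part (b) says that, below non-high sets, the single formula $\Lambda$ means "$X\le_{wtt}Y$" in both structures. In $D_{wtt}$ this is the order relation itself, so $\Lambda(x,y)\wedge x\not\le y$ is impossible there. In $D_{tt}$ it is a coarser relation than the order, and a single witness to the difference makes $\sigma$ true.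

The theorems are about the degrees of *all* subsets of $\mathbb N$. Nothing is claimed about substructures such as the arithmetical degrees.

## 2. Bounded use, joins, and high sets

"Recursive function" means total recursive function.

**Definition (truth-table reducibility).** $A\le_{tt}B$ if there is a recursive function which, given $x$, computes a finite list $y_1,\dots,y_k$ and a Boolean function $\alpha:\{0,1\}^k\to\{0,1\}$ such that $x\in A\iff\alpha(B(y_1),\dots,B(y_k))=1$.

**Definition (weak truth-table reducibility).** $A\le_{wtt}B$ if there is a Turing reduction $A=\varphi_e^B$ whose use on input $x$ is bounded by $f(x)$ for some recursive $f$.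

Clearly $A\le_{tt}B\Rightarrow A\le_{wtt}B\Rightarrow A\le_TB$. For example, $\{n:\text{exactly one of }2n,2n+1\text{ is in }Y\}\le_{tt}Y$. The difference between the two notions lies in what happens with a wrong oracle: a truth-table reduction gives an answer for every oracle, while a weak truth-table reduction may diverge on oracles other than $B$.

*An example to keep in mind.* Let $\theta(e)\simeq1\mathbin{\dot-}\varphi_e(e)$, a partial recursive $\{0,1\}$-valued function. For $Y\subseteq\mathrm{dom}\,\theta$ put $X=\{n\in Y:\theta(n)=1\}$. Then $X\le_{wtt}Y$: on input $n$, query $Y(n)$; if $n\notin Y$, output $0$; otherwise compute $\theta(n)$, which converges. Only $Y(n)$ is queried. With an oracle containing some $n\notin\mathrm{dom}\,\theta$ this procedure diverges, so it is not a truth-table reduction. That alone does not show $X\not\le_{tt}Y$. If $Y$ is all of $\mathrm{dom}\,\theta=\{e:\varphi_e(e)\downarrow\}$, then $X=\{n:\theta(n)=1\}$ is r.e., hence many-one reducible to the halting set $Y$, and so $X\le_{tt}Y$. To separate the reducibilities with this pair, $Y$ must be thinned out; this is done in Section 8.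

**A convention for $r=tt$.** If a procedure with oracle $A$ queries, on input $n$, only numbers below a recursive bound and halts for *every* oracle, then it is a truth-table reduction: run it on all finite oracle patterns below the bound. Suppose the only steps that could fail for a wrong oracle are searches through finite sets bounded recursively in advance. Then let the procedure output a default value as soon as such a search fails. It now halts for every oracle, and its behavior on the correct oracle is unchanged. We refer to this as *using defaults*.

**Joins.** In $D_r$ we have $a\vee b=\deg_r(A\oplus B)$: both $A$ and $B$ are $r$-reducible to $A\oplus B$, and if $A,B\le_rC$ then $A\oplus B\le_rC$ by using one reduction on even inputs and the other on odd inputs. The least degree, that of the recursive sets, is written $0$.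

**Definition (domination, high sets).** $f$ dominates $g$ if $f(n)\ge g(n)$ for almost all $n$. $A$ is high if some $f\le_TA$ dominates every recursive function.

Recursive sets are not high, since a recursive $f$ does not dominate $f+1$. The set $\emptyset'$ is high: it computes
$$F(j)=\max\big(\{0\}\cup\{\varphi_e(i):e,i\le j,\ \varphi_e(i)\downarrow\}\big),\tag{1}$$
and if $\varphi_e$ is total, then $F(j)\ge\varphi_e(j)$ for $j\ge e$. If $A$ is not high and $B\le_TA$, then $B$ is not high. In particular highness depends only on the Turing degree, hence only on the $r$-degree.

By Theorem 2(a), then, the minimal covers of $\deg_r(\emptyset')$ have a common upper bound, and the minimal covers of $0$ do not.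

**Theorem 3 (Martin).** $A$ is high if and only if $\emptyset''\le_TA'$.

*Proof.* Let $\mathrm{Tot}=\{e:\varphi_e\text{ total}\}$. It is $\Pi^0_2$-complete, so $\mathrm{Tot}\equiv_T\emptyset''$.

($\Rightarrow$) Let $f\le_TA$ dominate all recursive functions. If $\varphi_e$ is total, its running time is a recursive function, so it is at most $f(n)$ for almost all $n$, and at most $f(n)+c$ for all $n$, for a suitable constant $c$. Hence
$$e\in\mathrm{Tot}\iff\exists c\,\forall n\ \varphi_{e,f(n)+c}(n)\downarrow .$$
So $\mathrm{Tot}$ is $\Sigma_2^A$. It is also $\Pi^0_2$, hence $\Pi_2^A$. Therefore $\mathrm{Tot}\le_TA'$.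

($\Leftarrow$) If $\mathrm{Tot}\le_TA'$, the limit lemma gives an $A$-recursive $g$ with $\lim_sg(e,s)=\mathrm{Tot}(e)$. To define $f(n)$, search for each $e\le n$ for some $t\ge n$ with $\varphi_{e,t}(n)\downarrow$ or $g(e,t)=0$. Such a $t$ exists, since either $\varphi_e$ is total or $g(e,t)=0$ for all large $t$. Let $f(n)$ be the maximum of those values $\varphi_e(n)$, $e\le n$, for which the search ended with $\varphi_{e,t}(n)\downarrow$, and $0$ if there are none. Then $f\le_TA$. If $\varphi_e$ is total and $n\ge e$ is so large that $g(e,t)=1$ for all $t\ge n$, then the search for $e$ can only end with convergence, so $f(n)\ge\varphi_e(n)$. $\square$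

## 3. Four statements that imply the theorems

Here are the four statements to be proved in Sections 4–8.

**Proposition 4.** For $r\in\{tt,wtt\}$: $D_r\models H(a)$ if and only if $A$ is high.

**Lemma 5.** Let $X\le_{wtt}Y$ and let $B$ be non-high. There is $P$ with $X\le_{tt}Y\oplus P$ and $B\oplus P$ non-high.

**Lemma 6.** Let $X\not\le_{wtt}Y$ and let $X\oplus Y$ be non-high. There is a non-high $B$ such that for all $P$: if $X\le_{wtt}Y\oplus P$, then $B\oplus P$ is high.

**Lemma 7.** There are $X,Y$ with $X\le_{wtt}Y$, $X\not\le_{tt}Y$ and $X\oplus Y$ non-high.

Let us grant them and derive the theorems.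

*Proof of Theorem 2.* Part (a) is Proposition 4. For part (b), let $X\oplus Y$ be non-high.

Suppose $X\le_{wtt}Y$. Let $b$ satisfy $\neg H(b)$, so $B$ is non-high. Lemma 5 gives $P$ with $X\le_{tt}Y\oplus P$, hence $x\le y\vee p$ in $D_r$ for both $r$, and with $B\oplus P$ non-high, i.e. $\neg H(b\vee p)$. So $D_r\models\Lambda(x,y)$.

Suppose $X\not\le_{wtt}Y$. Take $B$ from Lemma 6; then $\neg H(b)$. For every $p$, if $x\le y\vee p$ in $D_r$, then $X\le_{wtt}Y\oplus P$, so $B\oplus P$ is high, i.e. $H(b\vee p)$. So this $b$ refutes $\Lambda(x,y)$. $\square$

*Proof of Theorem 1.* In $D_{tt}$: take $X,Y$ from Lemma 7 and $z=x\vee y$. Then $\neg H(z)$ because $X\oplus Y$ is non-high, $x\not\le y$ because $X\not\le_{tt}Y$, and $\Lambda(x,y)$ holds by Theorem 2(b) because $X\le_{wtt}Y$. So $D_{tt}\models\sigma$.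

In $D_{wtt}$: let $x,y\le z$ with $\neg H(z)$ and $x\not\le y$. Then $Z$ is non-high and $X\oplus Y\le_TZ$, so $X\oplus Y$ is non-high. Moreover $X\not\le_{wtt}Y$. By Theorem 2(b), $\Lambda(x,y)$ fails. So $D_{wtt}\models\neg\sigma$. $\square$

Before proving the four statements, let us test $\Lambda$ on easy cases and see why it is shaped as it is.

*If $x\le y$,* then $\Lambda(x,y)$ holds for trivial reasons: given $b$, take $p=b$; then $x\le y\vee b$ and $b\vee b=b$.

*If $y=0$ and $X$ is non-high,* Theorem 2(b) says that $\Lambda(x,0)$ holds exactly when $X$ is recursive. So every non-recursive non-high $X$ has a non-high partner $B$ for which $B\oplus P$ is high whenever $X\le_{wtt}P$; in particular $B\oplus X$ is high.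

*A simpler formula that says nothing.* The idea is that $x\le_{wtt}y$ should mean "$x$ is below $y$ with the help of a harmless $p$", and non-high is our notion of harmless. So a first try is $\exists p\,(x\le y\vee p\wedge\neg H(p))$. For non-high $X$ this is always true: take $p=x$. Harmlessness of $p$ on its own is too weak, and $p$ has to be harmless *next to a given $b$*.

*The other order of quantifiers.* A second try is
$$\exists p\,\big(x\le y\vee p\ \wedge\ \forall b\,(\neg H(b)\rightarrow\neg H(b\vee p))\big),$$
with one $p$ that is harmless next to every $b$. This collapses to $x\le y$. Indeed, let $P$ be as required. If $P$ were high, $b=0$ would be a counterexample. If $P$ were non-high and not recursive, then $P\not\le_{wtt}\emptyset$, and Lemma 6 with $X=P$, $Y=\emptyset$ would give a non-high $B$ with $B\oplus P$ high. So $P$ is recursive and $x\le y$. Conversely $x\le y$ makes the formula true with $p=0$. In $\Lambda$, therefore, $p$ must be allowed to depend on $b$, and Lemma 5 does produce a $P$ that depends on $B$.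

## 4. The minimal covers of a high degree are bounded

Here we prove the direction "$A$ high $\Rightarrow H(a)$" of Proposition 4. It suffices to prove:

$$\text{if }A\text{ is high, then every minimal cover }B\text{ of }A\text{ (in }D_r\text{) satisfies }B\le_TA.\tag{2}$$

Indeed, if $B=\varphi_e^A$, then $B\le_1\{\langle e,n\rangle:\varphi_e^A(n)\downarrow=1\}\le_1A'$, so $z=\deg_r(A')$ bounds all minimal covers of $a$.

The plan is to spread $B$ out along a function $g\le_TA$ that grows faster than every recursive function. The spread-out set $B^g=\{g(n):n\in B\}$, together with $A$, cannot recover $B$ with a recursively bounded use unless $B\le_rA$; but a Turing reduction can recover $B$. Growth is essential here: for a *recursive* strictly increasing $g$ we would have $B(n)=B^g(g(n))$ and hence $B\le_{tt}B^g$, and nothing would be gained.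

**Step 1: a fast function whose graph is truth-table below $A$.** Let $f=\varphi_i^A$ dominate all recursive functions and let $t(n)$ be the running time of $\varphi_i^A(n)$, with the convention that in $s$ steps only numbers $<s$ are queried and outputs are $\le s$. Put
$$g(n)=n+\sum_{k\le n}(t(k)+1).$$
Then $g\le_TA$, $g$ is strictly increasing, $g(n)\ge t(n)\ge f(n)$, and $g(n)\ge n$. If $g(n)=y$, then $t(k)<y$ for all $k\le n$. So "$g(n)=y$" can be decided as follows: check $n\le y$; simulate each $\varphi_i^A(k)$, $k\le n$, for $y$ steps with oracle $A\restriction y$; if one of them has not halted, answer no; if all halt, compare the resulting sum with $y$. This halts for every oracle and uses only $A\restriction y$. Hence $\mathrm{graph}(g)\le_{tt}A$.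

**Step 2: an intermediate set.** Let $B$ be a minimal cover of $A$ and let $C=A\oplus B^g$. Since
$$y\in B^g\iff\exists n\le y\,\big(g(n)=y\wedge n\in B\big),$$
we have $A\le_rC\le_rA\oplus B\equiv_rB$.

**Step 3: $B\not\le_rC$.** Suppose $B\le_rC$, with all queries to either half on input $n$ below $u(n)$, where $u$ is recursive and nondecreasing. Since $g\ge f$ and $f$ dominates $u$, there is $n_0$ with $g(n)\ge u(n)$ for all $n\ge n_0$. Let $n\ge n_0$ and $y<u(n)$. If $g(m)=y$, then $g(m)<u(n)\le g(n)$, so $m<n$. Hence
$$y\in B^g\iff\exists m<n\,\big(g(m)=y\wedge m\in B\big).$$
So $B^g\restriction u(n)$ can be computed from $A\restriction u(n)$ and $B\restriction n$, and from it the reduction $B\le_rC$ computes $B(n)$. With $B\restriction n_0$ hard-wired, we compute $B(n_0),B(n_0+1),\dots$ one after the other from $A$. As $u$ is nondecreasing, the computation of $B(n)$ uses only $A\restriction u(n)$. So $B\le_{wtt}A$. If $r=tt$, every step of this recursion halts for every oracle in place of $A$, because the given reduction to $C$ does, and so does the procedure deciding the graph. So then $B\le_{tt}A$. In both cases $B\le_rA$, contradicting $A<_rB$.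

**Step 4: conclusion.** Now $A\le_rC\le_rB$ and $B\not\le_rC$. As $B$ is a minimal cover of $A$, we get $C\equiv_rA$, so $B^g\le_rA$. Since $g$ is injective, $B(n)=B^g(g(n))$, and $g\le_TA$ gives $B\le_TA$. This proves (2). $\square$

## 5. The minimal covers of a non-high degree are unbounded

Now the other direction of Proposition 4. Let $A$ be non-high and let $Z$ be any set. We build $M$ such that $A\oplus M$ is a minimal cover of $A$ and $A\oplus M\not\le_rZ$. Since $Z$ is arbitrary, this gives $\neg H(a)$. Replacing $Z$ by $A\oplus Z$, we may assume $A\le_rZ$.

The method is forcing with perfect trees. We first fix the objects.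

**Definition ($A$-tree).** An $A$-tree is a nonempty $T\subseteq2^{<\omega}$, closed under initial segments, in which each node has a proper extension in $T$ and two incompatible extensions in $T$, and with $T\le_rA$. $[T]$ is the set of $M\in 2^\omega$ all of whose initial segments are in $T$.

Examples: $2^{<\omega}$ itself; and the set of all $\tau$ with $\tau(2k)=A(k)$ whenever $2k<|\tau|$, whose paths are the sets $A\oplus M$. If $T$ is an $A$-tree and $\tau\in T$, the set of nodes of $T$ comparable with $\tau$ is again an $A$-tree.

**Definition ($r$-functional).** An $r$-functional is a pair $(\Phi,\varphi)$ with $\varphi$ recursive and strictly increasing, where $\Phi^{A\oplus M}(n)$, if defined, is in $\{0,1\}$, and its computation queries $A$ and $M$ only below $\varphi(n)$; if $r=tt$, it halts for all oracles.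

Every set $\le_rA\oplus M$ is $\Phi^{A\oplus M}$ for some $r$-functional: given a reduction and a recursive bound on its use, enlarge the bound to a strictly increasing $\varphi$. In the $wtt$ case let the computation diverge if it tries to query beyond $\varphi(n)$ or to output something other than $0,1$. For $|\tau|\ge\varphi(n)$ write $\Phi^A(\tau;n)$ for the value of $\Phi^{A\oplus M}(n)$ when $M\supset\tau$; it depends only on $M\restriction\varphi(n)$.

**Why the usual construction is not enough.** In the Turing degrees one would pass to a subtree by searching, above each node, for two extensions on which $\Phi^A$ differs, and letting these be the next two branches. The search is recursive in $A$, but how long it takes is in general not bounded by any recursive function. The resulting tree is then recursive in $A$ without being obviously $\le_{wtt}A$. Section 4 shows that for high $A$ nothing can repair this. For non-high $A$ the following observation does. The function giving the level by which *all* nodes of level $k$ have split is recursive in $A$, so it fails to dominate some recursive $h$. We then search for splittings only up to level $h(k)$. Most attempts may fail, but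 infinitely many succeed.

**Lemma 8 (Tree Lemma).** Let $A$ be non-high, $T$ an $A$-tree, $(\Phi,\varphi)$ an $r$-functional. There is an $A$-tree $T'\subseteq T$ with one of:

(0) for every $M\in[T']$, $\Phi^{A\oplus M}$ is not total;

(1) there is $C\le_rA$ with $\Phi^{A\oplus M}=C$ for all $M\in[T']$;

(2) for all $M\in[T']$, $\Phi^{A\oplus M}$ is total and $M\le_rA\oplus\Phi^{A\oplus M}$.

*Proof.*

**Step 1: disposing of divergence.** If $\Phi^A(\tau;n)\uparrow$ for some $n$ and some $\tau\in T$ with $|\tau|=\varphi(n)$, let $T'$ be the set of nodes of $T$ comparable with $\tau$. Every $M\in[T']$ extends $\tau$, so (0) holds. Otherwise, for $\tau\in T$ let $\Phi^A(\tau)$ be the string of the values $\Phi^A(\tau;n)$ for all $n$ with $\varphi(n)\le|\tau|$. Since $\varphi$ is strictly increasing, these $n$ form an initial segment of $\mathbb N$, and the length of $\Phi^A(\tau)$ depends only on $|\tau|$. If $\tau\subseteq\tau'$, then $\Phi^A(\tau)\subseteq\Phi^A(\tau')$.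

**Step 2: a node without splittings gives (1).** Suppose some $\sigma\in T$ has no two equally long extensions $\tau_0,\tau_1\in T$ with $\Phi^A(\tau_0)\ne\Phi^A(\tau_1)$. Let $T'$ be the set of nodes of $T$ comparable with $\sigma$, and let $C(n)=\Phi^A(\tau;n)$, where $\tau$ is the leftmost node of $T'$ of length $\max(\varphi(n),|\sigma|)$. To find $\tau$ we query $T$ only on strings of that length, so the use is recursively bounded and $C\le_rA$ (use defaults if $r=tt$; a wrong oracle may show no node of that length). If $M\in[T']$, then $M\restriction\max(\varphi(n),|\sigma|)$ is an extension of $\sigma$ in $T$ of the same length as $\tau$, so the two have the same $\Phi^A$, and $\Phi^{A\oplus M}(n)=C(n)$. So (1) holds.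

**Step 3: the splitting function and a recursive bound that works infinitely often.** From now on every $\sigma\in T$ has two equally long extensions in $T$ with different $\Phi^A$. Let $S(k)$ be the least $L>k$ such that
$$\text{each }\sigma\in T\cap2^k\text{ has two extensions in }T\cap2^L\text{ with different }\Phi^A.\tag{3}$$
If (3) holds for $L$, it holds for every larger length: nodes of $T$ have extensions in $T$ of every larger length, and extending two strings with different $\Phi^A$-values of equal length keeps the values different. There are finitely many $\sigma\in T\cap2^k$, each with a splitting at some length $>k$, so the maximum of these lengths shows that $S(k)$ exists. Also $S\le_TA$. As $A$ is not high, $S$ does not dominate every recursive function. So there is a recursive $h$ with $h(k)>k$ for all $k$ and $h(k)\ge S(k)$ for infinitely many $k$ (replace $h(k)$ by $\max(h(k),k+1)$ if necessary).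

**Step 4: the subtree.** Let $k_0=0$ and $N_0=\{\emptyset\}$. Given $N_i\subseteq T\cap2^{k_i}$:

* if each $\sigma\in N_i$ has two extensions in $T\cap2^{h(k_i)}$ with different $\Phi^A$, let $k_{i+1}=h(k_i)$ and let $N_{i+1}$ consist of the lexicographically least such pair for each $\sigma\in N_i$;
* otherwise let $k_{i+1}=k_i+1$ and let $N_{i+1}$ consist of the leftmost extension in $T\cap2^{k_i+1}$ of each $\sigma\in N_i$.

Let $T'$ be the set of initial segments of members of $\bigcup_iN_i$. Then $T'\subseteq T$. Members of $N_{i+1}$ extend members of $N_i$, so $T'\cap2^{k_i}=N_i$.

**Step 5: $T'\le_rA$.** Let $l$ be given. A string of length $l$ is in $T'$ iff it has an extension in $N_i$, where $k_i$ is the first of the numbers $k_0<k_1<\cdots$ with $k_i\ge l$. This $k_i$ is at most $l+\max_{j<l}h(j)$, and it is reached after at most $l$ steps, *whatever the oracle*. So all queries to $T$ and all queries made by $\Phi$ are recursively bounded, and all searches are bounded. Hence $T'\le_rA$ (use defaults if $r=tt$).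

**Step 6: $T'$ is an $A$-tree.** We must see that the first alternative occurs infinitely often. While the second is repeated, $k_i$ grows by $1$ each time, so it reaches some $k$ with $S(k)\le h(k)$. By the remark after (3), every $\sigma\in T\cap2^k$ then has two extensions in $T\cap2^{h(k)}$ with different $\Phi^A$, so the first alternative applies. Each node of $T'$ has an extension in some $N_i$; members of $N_i$ have extensions in $N_{i+1}$, and two incompatible ones when the first alternative applies. So $T'$ is an $A$-tree.

**Step 7: decoding $M$.** Let $M\in[T']$ and $C=\Phi^{A\oplus M}$, which is total by Step 1. Then $M\restriction k_i\in N_i$ for all $i$. The string $M\restriction k_{i+1}$ is obtained from $M\restriction k_i$ either by the leftmost choice, or as the unique member $\tau$ of the chosen pair with $\Phi^A(\tau)\subset C$. It is unique because $\Phi^A(\tau_0)\ne\Phi^A(\tau_1)$ are strings of the same length. To find $M(n)$, continue until $k_i>n$. As in Step 5 the lengths involved are recursively bounded, and $|\Phi^A(\tau)|\le|\tau|+1$ because $\varphi(n)\ge n$. So the queries to $A$ and $C$ are recursively bounded, and $M\le_rA\oplus C$ (use defaults if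 $r=tt$; a wrong oracle may fit none or both of the pair). So (2) holds. $\square$

*A run by hand.* Let $T=2^{<\omega}$ and $\Phi^{A\oplus M}(n)=M(2n)$ with $\varphi(n)=2n+1$. Then $\Phi^A(\tau)$ lists the even-numbered bits of $\tau$. We get $S(k)=k+1$ for even $k$ and $S(k)=k+2$ for odd $k$, so $h(k)=k+2$ works everywhere. From $N_0=\{\emptyset\}$, $k_1=2$: the strings $00,01$ have the same value, so the least pair is $\{00,10\}$. Continuing, $T'$ consists of the strings whose odd-numbered bits are $0$, and on its paths $M$ is indeed recovered from the sequence $M(0),M(2),\dots$

**Building $M$.** Arrange in one $\omega$-sequence the tasks given by all $r$-functionals and by all of the countably many sets $D\le_rZ$. Let $T_0=2^{<\omega}$. Given $T_s$: if the $s$-th task is an $r$-functional, let $T_{s+1}$ be given by the Tree Lemma. If it is a set $D$, choose $\tau\in T_s$ with $\tau\not\subset D$ (of two incompatible nodes at least one will do), and let $T_{s+1}$ be the set of nodes of $T_s$ comparable with $\tau$. The $[T_s]$ are nested nonempty closed sets, so by compactness there is $M\in\bigcap_s[T_s]$.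

By the second kind of task, $M\not\le_rZ$, and hence $M\not\le_rA$ because $A\le_rZ$. So $A<_rA\oplus M$ and $A\oplus M\not\le_rZ$. Let $A\le_rD\le_rA\oplus M$. Then $D=\Phi^{A\oplus M}$ for some $r$-functional, and at its stage alternative (0) is impossible, as $D$ is total. Under (1), $D\le_rA$. Under (2), $M\le_rA\oplus D\le_rD$, so $A\oplus M\le_rD$. So nothing lies strictly between, and $A\oplus M$ is a minimal cover of $A$ not below $Z$. This completes the proof of Proposition 4. $\square$

## 6. A harmless helper that turns $\le_{wtt}$ into $\le_{tt}$

We prove Lemma 5: if $X\le_{wtt}Y$ and $B$ is non-high, there is $P$ with $X\le_{tt}Y\oplus P$ and $B\oplus P$ non-high.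

Let $X=\Phi^Y$ with all queries on input $n$ below $f(n)$, $f$ recursive. For a string $\tau$ let $\Phi^\tau(n)$ diverge if a number $\ge|\tau|$ is queried.

The obvious helper is $P=\emptyset'$. Since $\{\langle\tau,n\rangle:\Phi^\tau(n)\downarrow=1\}$ is r.e., one can query $Y\restriction f(n)$ and ask $\emptyset'$ whether $\Phi^{Y\restriction f(n)}(n)\downarrow=1$, and this is a truth-table reduction to $Y\oplus\emptyset'$. But $\emptyset'$ is high, so $B\oplus\emptyset'$ is always high. The way out is that we asked for too much. For the correct string $\tau=Y\restriction f(n)$ we *know* that $\Phi^\tau(n)$ converges, and for the incorrect ones any answer is acceptable. So it suffices that $P$ gives right values where there is convergence and some value elsewhere. Sets that do this form a $\Pi^0_1$ class, and a $\Pi^0_1$ class has members that add very little computing power.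

**Step 1: the class.** Let
$$\mathcal Q=\{P\in2^\omega:\forall e\ P(e)\ne\varphi_e(e)\},$$
where the inequality counts as true if $\varphi_e(e)\uparrow$. This is a $\Pi^0_1$ class, and it is nonempty: put $P(e)=1\mathbin{\dot-}\varphi_e(e)$ where this converges and $P(e)=0$ elsewhere.

**Step 2: every $P\in\mathcal Q$ gives $X\le_{tt}Y\oplus P$.** Let $h$ be a recursive function with $\varphi_{h(\tau,n)}(w)\simeq1\mathbin{\dot-}\Phi^\tau(n)$ for all $w$. If $\Phi^\tau(n)\downarrow\in\{0,1\}$, then $P(h(\tau,n))\ne1-\Phi^\tau(n)$, and since $P(h(\tau,n))\in\{0,1\}$ this means $P(h(\tau,n))=\Phi^\tau(n)$. For $\tau=Y\restriction f(n)$ we obtain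
$$X(n)=P\big(h(Y\restriction f(n),n)\big).$$
This is a truth-table reduction to $Y\oplus P$: query $Y\restriction f(n)$ and all $P(h(\tau,n))$ with $|\tau|=f(n)$.

**Step 3: a member that adds no fast functions to $B$ (Jockusch–Soare).** We find $P\in\mathcal Q$ such that every $f\le_TB\oplus P$ is dominated by some $g\le_TB$. Let $\Theta_0,\Theta_1,\dots$ list all functionals and let $\mathcal Q_0=\mathcal Q$. Suppose a nonempty $\Pi^0_1(B)$ class $\mathcal Q_e$ is given.

If for some $n$ the $\Pi^0_1(B)$ class $\{P\in\mathcal Q_e:\Theta_e^{B\oplus P}(n)\uparrow\}$ is nonempty, let $\mathcal Q_{e+1}$ be this class for one such $n$. Then $\Theta_e^{B\oplus P}$ is not total for $P\in\mathcal Q_{e+1}$.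

Otherwise let $\mathcal Q_{e+1}=\mathcal Q_e$. Now, for each $n$, every $P\in2^\omega$ either is outside $\mathcal Q_e$, which is seen from a finite part of $P$ with oracle $B$, or has $\Theta_e^{B\oplus P}(n)\downarrow$, which also uses a finite part. By compactness there is $L$ such that every $\tau\in2^L$ is either seen within $L$ steps (with oracle $B$) to have no extension in $\mathcal Q_e$, or has $\Theta_e^{B\oplus\tau}(n)\downarrow$ within $L$ steps. Such an $L$ can be found recursively in $B$. Let $g_e(n)$ be the maximum of the values obtained. Then $g_e\le_TB$, and $\Theta_e^{B\oplus P}(n)\le g_e(n)$ for all $P\in\mathcal Q_e$, because $P\restriction L$ is not of the first kind.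

By compactness $\bigcap_e\mathcal Q_e\ne\emptyset$. Let $P$ be in it. If $f=\Theta_e^{B\oplus P}$ is total, then the second case held at $e$, and $f\le g_e$.

**Step 4: $B\oplus P$ is non-high.** Otherwise some $f\le_TB\oplus P$ dominates all recursive functions, and then so does some $g\le_TB$, contrary to the choice of $B$. $\square$

## 7. A labelled tree with a fast path that only $X$ can follow

This section proves Lemma 6, the main lemma: if $X\not\le_{wtt}Y$ and $X\oplus Y$ is non-high, there is a non-high $B$ such that $B\oplus P$ is high whenever $X\le_{wtt}Y\oplus P$.

**The design of $B$.** $B$ will put a label on every node of $2^{<\omega}$. There is one distinguished path $V$. Most nodes carry the label $*$, and at such a node $V$ turns to $0$. Some nodes of $V$ are "tests", carrying a label $(n,\eta)$, and there $V$ turns to $X(n)$. We arrange that the $j$-th test on $V$ sits at a level at least $F(j)$, with $F$ the fast function (1). Then whoever can follow $V$ with the help of $B$ computes a function dominating all recursive functions. Someone who knows $X$ can follow $V$. Someone who knows only a $P$ with $X=\Phi^{Y\oplus P}$ does not know $Y$, so the label supplies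 a piece $\eta$ of $Y$, long enough for the computation of $\Phi^{Y\oplus P}(n)$. This is where the recursive bound on the use matters. The label is chosen without knowing $P$ or $\Phi$, and it can be long enough for all of the countably many recursive use bounds from some point on.

So the second half of the conclusion is built in. The work is to keep $B$ itself non-high, by ensuring $\emptyset''\not\le_TB'$.

**Where plain finite-extension forcing stops.** The natural plan is to build $B$ by finite conditions, deciding "$m\in B'$" along the way, and to argue that if $\Psi^{B'}=\emptyset''$ could not be avoided, then $\emptyset''$ would be recursive in a set known not to compute it. By Theorem 3 the set at our disposal is $(X\oplus Y)'$. So the forcing relation for "$m\in B'$" and "$m\notin B'$" should be decidable from $(X\oplus Y)'$. If "$m\notin B'$" is forced when *no legal extension* puts $m$ into $B'$, this fails. Legality of a path refers to $X$, to $Y$ and to $F$, so the question is of the form $\Sigma_1$ in $X\oplus Y\oplus F$, and its natural home is $(X\oplus Y\oplus\emptyset')'$, which computes $\emptyset''$; no contradiction results. If instead we allow *all* finite labellings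 as extensions, the question is decidable from $\emptyset'$, but a labelling that puts $m$ into $B'$ may be illegal along $V$, and then we cannot use it. The trick below plants a test and asks about labellings that are plain ($*$) above *one* of its two exits. If a labelling is plain above the exit that $V$ will take, it is usable. If it is only possible for the other exit, we make that exit plain forever and so exclude it. The one bad situation is that the answers always tell us the exits apart; but then they compute $X$ from $Y$ with recursively bounded use.

**Step 1: labels, labellings, and conditions.** Let $A_0=X\oplus Y$. By Theorem 3, $\emptyset''\not\le_TA_0'$. Let $F$ be as in (1), so $F\le_T\emptyset'$ and $F$ dominates all recursive functions. Let $u_0,u_1,\dots$ list all recursive functions.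

**Definition (labels).** Labels are $*$ and the pairs $(n,\eta)$, $n\in\omega$, $\eta\in2^{<\omega}$, called *tests*. $B$ will be a function from $2^{<\omega}$ to labels, identified with the set $\{\langle\rho,\ell\rangle:B(\rho)=\ell\}$, where $\langle\rho,\ell\rangle$ is a recursive bijection onto $\mathbb N$.

As $B$ is total, $\rho\mapsto B(\rho)$ is recursive in this set: search for $\ell$. A finite partial function $\beta$ from $2^{<\omega}$ to labels answers a query $\langle\rho,\ell\rangle$ if $\rho\in\mathrm{dom}\,\beta$ (with yes iff $\beta(\rho)=\ell$); otherwise the computation diverges. Let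
$$J(\beta)=\{m:\varphi_m^\beta(m)\downarrow\}.$$
$J$ is monotone, and $B'=\bigcup\{J(\beta):\beta\subset B\text{ finite}\}$, because a halting computation asks about finitely many $\rho$ only.

**Definition (respecting).** For a finite $\Pi\subset2^{<\omega}$, $\beta$ respects $\Pi$ if $\beta(\rho)=*$ for each $\rho\in\mathrm{dom}\,\beta$ extending (possibly equal to) a member of $\Pi$.

**Definition (conditions).** A condition is $c=(\beta,\nu,\Pi,E)$ with $\beta$ a finite partial labelling, $\nu\in2^{<\omega}$, and $\Pi\subset2^{<\omega}$, $E\subset\omega$ finite, such that

1. $\nu\restriction l\in\mathrm{dom}\,\beta$ for $l<|\nu|$, and no extension of $\nu$ (including $\nu$) is in $\mathrm{dom}\,\beta$;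
2. for $l<|\nu|$: if $\beta(\nu\restriction l)=*$, then $\nu(l)=0$; if $\beta(\nu\restriction l)=(n,\eta)$, then $\eta\subset Y$, $\nu(l)=X(n)$, and $l\ge F(j)$, where $j$ is the number of $l'<l$ such that $\beta(\nu\restriction l')$ is a test;
3. every member of $\Pi$ is incompatible with $\nu$, and $\beta$ respects $\Pi$.

Here $\nu$ is an initial segment of the path $V$, $\Pi$ is the set of sealed exits, and $E$ lists the use bounds to be obeyed from now on.

*Example.* Suppose $X(0)=1$, $Y$ begins with $01$, and $F(0)=2$. Let $\beta$ label $\emptyset$ and $0$ by $*$ and $00$ by the test $(0,01)$; let $\nu=001$, $\Pi=\{000\}$, $E=\emptyset$. Clause 1: the nodes $\emptyset,0,00$ are labelled and nothing extending $001$ is. Clause 2: $\nu(0)=\nu(1)=0$; the test is at $l=2\ge F(0)$, no test precedes it, $01\subset Y$, and $\nu(2)=1=X(0)$. Clause 3: $000$ is incompatible with $001$, and no labelled node extends $000$.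

**Definition (extension).** $c'=(\beta',\nu',\Pi',E')\le c$ means $\beta'\supseteq\beta$, $\nu'\supseteq\nu$, $\Pi'\supseteq\Pi$, $E'\supseteq E$, and for $|\nu|\le l<|\nu'|$: if $\beta'(\nu'\restriction l)=(n,\eta)$, then $|\eta|\ge u_e(n)$ for all $e\in E$.

This is transitive: if $c''\le c'\le c$, tests of $c''$ at levels in $[|\nu|,|\nu'|)$ are tests of $c'$, and those at levels in $[|\nu'|,|\nu''|)$ obey the bounds for $E'\supseteq E$.

**Definition (forcing).** $c\Vdash m\in B'$ if $m\in J(\beta)$. $c\Vdash m\notin B'$ if no finite $\beta'\supseteq\beta$ respecting $\Pi$ has $m\in J(\beta')$.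

Both persist to conditions $\le c$: the first by monotonicity of $J$, the second because the labellings to be considered become fewer. They cannot both hold, as $\beta$ itself respects $\Pi$. Both depend only on $(\beta,\Pi)$ and are decidable from $\emptyset'$ uniformly in $(\beta,\Pi)$, since $m\in J(\beta)$ and the existence of such a $\beta'$ are $\Sigma_1$ questions; neither mentions $X$, $Y$, or $F$.

**Step 2: deciding $m\in B'$.** This step is the heart of the matter, and the only place where $X\not\le_{wtt}Y$ is used. We claim:

*Given $c$ and $m$ there is $c'\le c$, with exactly one more test along $\nu'$ than along $\nu$, such that $c'\Vdash m\in B'$ or $c'\Vdash m\notin B'$.*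

Let $j$ be the number of tests along $\nu$, and let $u(n)=\max(\{n\}\cup\{u_e(n):e\in E\})$, a recursive function. Let $D$ be the set of $(n,\eta,i)$ with $n\ge F(j)$, $|\eta|=u(n)$, $i\in\{0,1\}$, for which there is a finite
$$\beta'\supseteq\beta\cup\{(\nu0^l,*):l<n\}\cup\{(\nu0^n,(n,\eta))\}\tag{4}$$
respecting $\Pi$, with $\beta'(\rho)=*$ for all $\rho\in\mathrm{dom}\,\beta'$ extending $\nu0^ni$, and with $m\in J(\beta')$.

The labelling on the right of (4) is a function, since by clause 1 no extension of $\nu$ is in $\mathrm{dom}\,\beta$. It respects $\Pi$, since extensions of $\nu$ extend no member of $\Pi$: a member of $\Pi$ below an extension of $\nu$ would be comparable with $\nu$. As $F(j)$ is a fixed number, $D$ is r.e. Write $\eta_n=Y\restriction u(n)$.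

*Case 1: $(n,\eta_n,X(n))\in D$ for some $n\ge F(j)$.* Take a corresponding $\beta'$. It is $*$ wherever it is defined above the exit $\nu0^nX(n)$. Choose $L$ so large that $\nu'=\nu0^nX(n)0^L$ is longer than all strings in $\mathrm{dom}\,\beta'$, and add to $\beta'$ the label $*$ at the nodes $\nu0^nX(n)0^l$, $l<L$; this is consistent. We check that the enlarged $\beta'$ with $\nu',\Pi,E$ is a condition. Clause 1: all proper initial segments of $\nu'$ are labelled, and no labelled string is as long as $\nu'$. Clause 2: the new test lies at level $l=|\nu|+n\ge n\ge F(j)$, exactly $j$ tests precede it, $\eta_n\subset Y$, and the next bit is $X(n)$; all other new labels along $\nu'$ are $*$ with next bit $0$. Clause 3: members of $\Pi$ are incompatible with $\nu$, hence with $\nu'$, and the enlarged $\beta'$ respects $\Pi$. The condition is $\le c$, as $|\eta_n|=u(n)\ge u_e(n)$ for $e\in E$. It forces $m\in B'$, and it has exactly one more test along $\nu'$.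

*Case 2: $(n,\eta_n,X(n))\notin D$ for all $n\ge F(j)$.* Suppose first that $(n,\eta_n,1-X(n))\in D$ for all $n\ge F(j)$. Then for each such $n$ exactly one $i$ has $(n,\eta_n,i)\in D$, namely $i=1-X(n)$. So $X(n)$ is found by querying $Y\restriction u(n)$, enumerating $D$ until some $(n,\eta_n,i)$ appears, and answering $1-i$, with a finite table for $n<F(j)$. The use is bounded by the recursive function $u$. So $X\le_{wtt}Y$, a contradiction.

Hence for some $n\ge F(j)$ neither $(n,\eta_n,0)$ nor $(n,\eta_n,1)$ is in $D$. Seal the wrong exit of the test at $\nu0^n$: let
$$\beta_1=\beta\cup\{(\nu0^l,*):l<n\}\cup\{(\nu0^n,(n,\eta_n))\},\quad\nu_1=\nu0^nX(n),\quad\Pi_1=\Pi\cup\{\nu0^n(1-X(n))\}.$$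
No string in $\mathrm{dom}\,\beta_1$ extends $\nu_1$ or $\nu0^n(1-X(n))$. So clause 1 holds and $\beta_1$ respects $\Pi_1$; all members of $\Pi_1$ are incompatible with $\nu_1$; clause 2 and the bound on $|\eta_n|$ are verified as in Case 1. So $(\beta_1,\nu_1,\Pi_1,E)$ is a condition $\le c$ with exactly one more test. Let $\beta'\supseteq\beta_1$ be finite and respect $\Pi_1$. Then $\beta'$ is as in (4) with $\eta=\eta_n$, respects $\Pi$, and is $*$ where defined above $\nu0^n(1-X(n))$. Since $(n,\eta_n,1-X(n))\notin D$, we get $m\notin J(\beta')$. So the condition forces $m\notin B'$.

**Step 3: preventing $\Psi^{B'}=\emptyset''$.** Let a condition $c$ and a functional $\Psi$ be given. Write $c'\Vdash\Psi^{B'}(x)=y$ if there is a computation of $\Psi$ on $x$ with output $y$ all of whose oracle answers are forced by $c'$. Let $Q$ be the set of $(x,y)$ such that some $c'\le c$ with $E'=E$ forces $\Psi^{B'}(x)=y$.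

Whether $c'$ is a condition $\le c$ with $E'=E$ is decidable from $X\oplus Y\oplus F$: clause 2 refers to $X$, $Y$, $F$, and only the finitely many recursive functions $u_e$, $e\in E$, are involved. Forcing of single bits is decidable from $\emptyset'$. Since $X\oplus Y$, $\emptyset'$ and $F$ are all recursive in $A_0'$, the set $Q$ is r.e. in $A_0'$. If for every $x$ there were $y$ with $(x,y)\in Q$, and every such $y$ equalled $\emptyset''(x)$, then enumerating $Q$ would give $\emptyset''\le_TA_0'$, a contradiction. So one of the following holds.

* *First alternative:* there is $(x,y)\in Q$ with $y\ne\emptyset''(x)$. Pass to a corresponding $c'$.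
* *Second alternative:* there is $x$ with $(x,y)\in Q$ for no $y$. Keep $c$. In this case no $c''\le c$ at all forces a value of $\Psi^{B'}(x)$: clauses 1–3 do not mention $E$, so replacing $E''$ by $E$ in $c''$ gives a condition $\le c$ with the same $\beta'',\Pi''$, which forces the same.

**Step 4: the construction.** Start with $(\emptyset,\emptyset,\emptyset,\emptyset)$. At stage $s$:

* (a) put $s$ into $E$;
* (b) do Step 2 for $m=s$;
* (c) do Step 3 for the $s$-th functional;
* (d) label by $*$ every unlabelled $\rho$ of length $\le s$ not extending the current $\nu$.

Each of (a) and (d) yields a condition $\le$ the previous one. For (d), the initial segments $\nu\restriction l$, $l<|\nu|$, are labelled already, no extension of $\nu$ gets a label, and labels $*$ respect any $\Pi$. Let $B$ be the union of the $\beta$'s and $V$ the union of the $\nu$'s.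

By (b), there are infinitely many tests along $V$, and $|\nu|\to\infty$, so $V\in2^\omega$. $B$ is total: a string $\rho$ no longer extends $\nu$ once $|\nu|>|\rho|$, so it is labelled at the latest by (d). All $\beta$'s from some point on respect a given $\Pi$ of the construction, so $B$ does too.

**Step 5: forced statements are true.** For $m\in B'$ this is clear. Let $c=(\beta,\nu,\Pi,E)$ occur in the construction, let $c\Vdash m\notin B'$, and suppose $m\in B'$. Then $m\in J(\beta_0)$ for a finite $\beta_0\subset B$. Now $\beta\cup\beta_0\subset B$ is finite, extends $\beta$, respects $\Pi$ because $B$ does, and has $m\in J(\beta\cup\beta_0)$, a contradiction. Moreover, by (b), each "$m\in B'$" is decided by some condition of the construction.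

**Step 6: $B$ is not high.** Suppose $\Psi^{B'}=\emptyset''$ and consider the stage where (c) treats $\Psi$. In the first alternative, Step 5 gives $\Psi^{B'}(x)=y\ne\emptyset''(x)$. In the second, $\Psi^{B'}(x)\downarrow$ uses finitely many bits of $B'$. By Step 5 and persistence, all of these are correctly decided by some later condition $c''\le c$, which then forces a value of $\Psi^{B'}(x)$. Both are impossible. So $\emptyset''\not\le_TB'$, and $B$ is not high by Theorem 3.

**Step 7: $B\oplus P$ is high if $X\le_{wtt}Y\oplus P$.** Let $X=\Phi^{Y\oplus P}$, and let $e$ be such that on input $n$ the oracle $Y$ is queried only below $u_e(n)$. Let $l_0=|\nu|$ when $e$ enters $E$. By the definition of $\le$ and by clause 2, every test $(n,\eta)=B(V\restriction l)$ with $l\ge l_0$ has $\eta\subset Y$, $|\eta|\ge u_e(n)$ and $V(l)=X(n)$. So, with $V\restriction l_0$ hard-wired, $B\oplus P$ computes $V$ bit by bit. Given $V\restriction l$, look up $B(V\restriction l)$. If it is $*$, then $V(l)=0$. If it is $(n,\eta)$, then $V(l)=X(n)=\Phi^{Y\oplus P}(n)$, which is computed from $P$ by answering the $Y$-queries from $\eta$. Let $l_j^*$ be the length of the $j$-th test node along $V$,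 counting from $j=0$. Then $j\mapsto l_j^*$ is recursive in $B\oplus P$, and $l_j^*\ge F(j)$ by clause 2, because exactly $j$ tests precede it. So this function dominates all recursive functions, and $B\oplus P$ is high. $\square$

## 8. A pair below a non-high set that separates $\le_{wtt}$ from $\le_{tt}$

It remains to prove Lemma 7: there are $X,Y$ with $X\le_{wtt}Y$, $X\not\le_{tt}Y$ and $X\oplus Y$ non-high.

We return to the example of Section 2, with $\theta(e)\simeq1\mathbin{\dot-}\varphi_e(e)$, $Y\subseteq\mathrm{dom}\,\theta$ and $X=\{n\in Y:\theta(n)=1\}$, for which $X\le_{wtt}Y$ is automatic. The choice $Y=\mathrm{dom}\,\theta$ fails on both other counts: there $X\le_{tt}Y$, and $Y\equiv_T\emptyset'$ is high. So we build $Y$ by finite extensions inside $\mathrm{dom}\,\theta$.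

**Step 1: the setting.** The function $\theta$ has no total recursive extension: if $\varphi_i$ were one, then $\varphi_i(i)=\theta(i)=1\mathbin{\dot-}\varphi_i(i)$, which is impossible. Let
$$S=\{\tau\in2^{<\omega}:\forall n<|\tau|\,(\tau(n)=1\to n\in\mathrm{dom}\,\theta)\}.$$
This is an r.e. set of strings, closed under initial segments and under appending $0$. We build $Y=\bigcup_s\sigma_s$ with $\sigma_s\in S$ and $\sigma_s\subsetneq\sigma_{s+1}$. Then $Y\subseteq\mathrm{dom}\,\theta$, so $X\le_{wtt}Y$. Since $X\oplus Y\equiv_TY$, it suffices to ensure $X\not\le_{tt}Y$ and that $Y$ is non-high.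

**Step 2: defeating a $tt$-reduction $\Psi$.** Let $\tau\in S$ be the current string. Because $\Psi$ gives a value for every oracle, the function
$$t(n)=\Psi^{\tau0^{n-|\tau|}10^\omega}(n),\qquad n\ge|\tau|,$$
is recursive. If $t(n)=\theta(n)$ held for all $n\ge|\tau|$ in $\mathrm{dom}\,\theta$, then supplying the finitely many values at $n<|\tau|$, taking $\theta(n)$ where it is defined, would turn $t$ into a total recursive extension of $\theta$. So there is $n\ge|\tau|$ in $\mathrm{dom}\,\theta$ with $t(n)\ne\theta(n)$. Extend $\tau$ to $\tau0^{n-|\tau|}10^k$, with $k$ large enough to cover the queries of $\Psi$ on $n$. This string is in $S$ because $n\in\mathrm{dom}\,\theta$. Then $n\in Y$, so $X(n)=\theta(n)\ne t(n)=\Psi^Y(n)$.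

**Step 3: the first action for a functional $\Theta$.** The aim is that $\Theta^Y$, if total, fails to dominate some recursive function. Let $\tau\in S$ be the current string. For strings $\tau'$, let $\Theta^{\tau'}(k)$ diverge if a number $\ge|\tau'|$ is queried. If there are $\tau_1\supseteq\tau$ in $S$ and $k$ such that no $\tau'\supseteq\tau_1$ in $S$ has $\Theta^{\tau'}(k)\downarrow$, extend to $\tau_1$. Then $\Theta^Y(k)\uparrow$, and nothing more is needed for $\Theta$. Otherwise fix a recursive enumeration $\tau_0,\tau_1,\dots$ of the extensions of $\tau$ in $S$. For all $i,k$ let $q(i,k)$ be the first value $\Theta^{\tau'}(k)$ found with $\tau_i\subseteq\tau'\in S$; it exists by case assumption, and $q$ is recursive because $S$ is r.e. Let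
$$g_\Theta(k)=1+\max_{i\le k}q(i,k),$$
a total recursive function.

**Step 4: later actions for $\Theta$, if $g_\Theta$ is defined.** The current string extends $\tau$ and lies in $S$, so it is some $\tau_i$. Choose $k\ge i$ larger than all numbers chosen earlier for $\Theta$, and extend to a $\tau'\in S$ with $\tau'\supseteq\tau_i$ and $\Theta^{\tau'}(k)=q(i,k)$. As $i\le k$, we have $q(i,k)<g_\Theta(k)$. So $\Theta^Y(k)<g_\Theta(k)$.

**Step 5: the schedule.** Fix a list of functionals in which each occurs infinitely often. At stage $s$, act for the $s$-th $tt$-reduction as in Step 2, then act (first or later action) for the $s$-th functional in the list, then append a $0$. By Step 2, $X\not\le_{tt}Y$. For each $\Theta$, either $\Theta^Y$ is not total, or $\Theta^Y(k)<g_\Theta(k)$ for infinitely many $k$, so that $\Theta^Y$ does not dominate the recursive function $g_\Theta$. Hence no function recursive in $Y$ dominates all recursive functions, and $Y$ is not high. $\square$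

All four statements of Section 3 are now proved, so by the derivation given there Theorems 1 and 2 hold: $\sigma$ is true in $D_{tt}$ and false in $D_{wtt}$. $\blacksquare$
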